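\title{The Nevai condition can fail almost everywhere}

\begin{abstract}
Let $p_n$ be the orthonormal polynomials of a compactly supported measure $\mu$ on the real line with infinite support. The Nevai condition holds at $x$ if $p_n^2(x)/\sum_{j\le n}p_j^2(x)\to0$. Breuer, Last and Simon conjectured that it holds for $\mu$-almost every $x$. We disprove this by constructing a singular continuous measure on $[0,1]$ for which the condition fails at every point of the support and the ratio has upper limit $1$ almost everywhere. We also show that this almost everywhere behavior is generic in the sense of Baire category. In the other direction, the condition holds almost everywhere with respect to the absolutely continuous and pure point parts of every $\mu$, and for $\mu$-almost every $x$ it holds along a set of degrees of density one.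
\end{abstract}

\section{The Nevai condition}\label{sec:intro}

Let $\mu$ be a positive Borel measure on $\mathbb R$ with finite moments. If the support of $\mu$ has at least $n+1$ points, then $1,x,\dots,x^n$ are linearly independent in $L^2(\mu)$, and the Gram--Schmidt process gives the orthonormal polynomials
\[
p_j(x)=\gamma_jx^j+\cdots,\qquad \gamma_j>0,\qquad \int p_ip_j\,d\mu=\delta_{ij}\qquad(0\le i,j\le n).
\]
We put
\[
K_n(x)=\sum_{j=0}^np_j^2(x),\qquad R_n(x)=\frac{p_n^2(x)}{K_n(x)}\in[0,1],
\]
and write $K_n[\mu]$, $R_n[\mu]$ when the measure has to be named. The denominator satisfies $K_n\ge p_0^2>0$, and $R_n$ does not change when $\mu$ is multiplied by a positive constant. For $\mu$ with infinite support, the \emph{Nevai condition} holds at $x\in\mathbb R$ if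
\begin{equation}\label{eq:nevai}
\lim_{n\to\infty}R_n(x)=0 .
\end{equation}

The meaning of $K_n$ comes from the extremal property
\begin{equation}\label{eq:extremal}
\frac1{K_n(x)}=\min\Big\{\int P^2\,d\mu:\ \deg P\le n,\ P(x)=1\Big\}.
\end{equation}
To prove it, write $P=\sum_{j\le n} c_jp_j$. Then $\int P^2d\mu=\sum c_j^2$, the Cauchy--Schwarz inequality gives $1=P(x)^2\le K_n(x)\sum c_j^2$, and equality holds for $c_j=p_j(x)/K_n(x)$. So $1/K_n(x)$, the Christoffel function, is the mass of $\mu$ that polynomials of degree $n$ cannot separate from the point $x$. Since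
\begin{equation}\label{eq:ratio}
R_n=1-\frac{K_{n-1}}{K_n}\qquad(n\ge1),
\end{equation}
condition \eqref{eq:nevai} says that raising the degree by one changes this mass by a factor that tends to $1$.

Three observations suggest that \eqref{eq:nevai} should hold at typical points of the support. First, $\int p_n^2\,d\mu=1$ while $\int K_n\,d\mu=n+1$, so one expects $R_n$ to be of order $1/n$. Second, let $d\mu=dx/(\pi\sqrt{1-x^2})$ on $[-1,1]$, so that $p_0=1$ and $p_n(\cos\varphi)=\sqrt2\cos n\varphi$. Then $p_n^2\le 2$ on $[-1,1]$ and $K_n(\cos\varphi)=n+1+\sum_{j=1}^n\cos2j\varphi$, where the last sum is at most $1/|\sin\varphi|$ in absolute value if $\sin\varphi\ne0$ and equals $n$ otherwise. Hence $R_n(x)=O(1/n)$ for each $x\in[-1,1]$. At a point $x=\cosh s>1$ off the support, $p_n(x)=\sqrt2\cosh ns$ grows geometrically and $R_n(x)\to1-e^{-2s}>0$. Third, let $x$ be an atom of $\mu$. Since $\int P^2d\mu\ge\mu(\{x\})P(x)^2$, property \eqref{eq:extremal} gives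
\begin{equation}\label{eq:atom}
K_n(x)\le 1/\mu(\{x\})\qquad\text{for all }n .
\end{equation}
The series $\sum p_j^2(x)$ converges, so $p_n(x)\to0$ while $K_n(x)\ge p_0^2$, and \eqref{eq:nevai} holds. The following conjecture of Breuer, Last and Simon is stated as Conjecture~1.7 in \cite{source}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $\mu$ be a positive measure on $\mathbb R$ with compact infinite support. Then the Nevai condition \eqref{eq:nevai} holds for $\mu$-almost every $x\in\operatorname{supp}\mu$.}
\end{quote}

The conjecture is false. We write $\mu=\mu_{ac}+\mu_{sc}+\mu_{pp}$ for the decomposition of $\mu$ into its absolutely continuous part, its singular continuous part (carried by a Lebesgue null set, without atoms) and its pure point part.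

\begin{theorem}\label{thm:counter}
There is a purely singular continuous probability measure $\mu$ on $[0,1]$, with support of Hausdorff dimension $0$, such that
\begin{itemize}
\item[(a)] $\limsup_nR_n[\mu](x)\ge\frac12$ for every $x\in\operatorname{supp}\mu$;
\item[(b)] $\limsup_nR_n[\mu](x)=1$ for $\mu$-almost every $x$.
\end{itemize}
\end{theorem}

Since $R_n\le1$, the value in (b) is the largest possible. Let $\mathcal P$ be the space of Borel probability measures on $[0,1]$ with the weak topology, the coarsest one in which $\lambda\mapsto\int f\,d\lambda$ is continuous for every $f\in C[0,1]$.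

\begin{theorem}\label{thm:generic}
The set of $\mu\in\mathcal P$ with infinite support such that $\limsup_nR_n[\mu](x)=1$ for $\mu$-almost every $x$ contains a dense $G_\delta$ subset of $\mathcal P$.
\end{theorem}

The next theorem shows that the failure can only come from $\mu_{sc}$. We write $|E|$ for Lebesgue measure. A set $E$ has positive upper density at $x$ if $\limsup_{\varepsilon\downarrow0}|E\cap(x-\varepsilon,x+\varepsilon)|/(2\varepsilon)>0$.

\begin{theorem}\label{thm:true}
Let $\mu$ have compact infinite support, let $\mu'$ be the density of $\mu_{ac}$, and let $\Sigma=\{t:\mu'(t)>0\}$. The Nevai condition holds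
\begin{itemize}
\item[(a)] at every $x\in\mathbb R$ with
\begin{equation}\label{eq:thick}
\int_{\Sigma\cap(x-1,x+1)}\frac{dt}{|t-x|}=\infty ;
\end{equation}
in particular at every $x$ where $\Sigma$ has positive upper density, and hence for $\mu_{ac}$-almost every $x$;
\item[(b)] at every atom of $\mu$.
\end{itemize}
\end{theorem}

Part (b) was proved after \eqref{eq:atom}. The Chebyshev measure above shows that \eqref{eq:thick} cannot be dropped from (a): there $\Sigma=(-1,1)$, and for $x>1$ the integral is finite and \eqref{eq:nevai} fails.

\begin{corollary}\label{cor:sc}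
Let $\mu$ have compact infinite support. The Nevai condition holds $\mu_{ac}$-almost everywhere and $\mu_{pp}$-almost everywhere, so the conjectured statement is true when $\mu_{sc}=0$. If the condition fails $\mu$-almost everywhere, then $\mu$ is purely singular continuous; this applies to every measure in the dense $G_\delta$ set of Theorem~\ref{thm:generic}.
\end{corollary}

\begin{proof}
The first sentence restates Theorem~\ref{thm:true}. If the set where \eqref{eq:nevai} holds is $\mu$-null, it is null for $\mu_{ac}$ and $\mu_{pp}$ and it also carries them, so both vanish.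
\end{proof}

Finally, the heuristic $R_n\approx1/n$ is correct on average over $n$, and compact support is not needed for this.

\begin{theorem}\label{thm:average}
Let $\mu$ be a positive measure on $\mathbb R$ with finite moments and infinite support, and let $\delta>0$. For $\mu$-almost every $x$, as $M\to\infty$,
\[
\sum_{n=1}^MR_n(x)\le\log M+(1+\delta)\log\log M+O_x(1),
\]
and $\#\{1\le n\le M:R_n(x)\ge c\}=O_{x,c}(\log M)$ for each $c\in(0,1)$. Consequently, for $\mu$-almost every $x$ there is a set $S_x\subset\mathbb N$ of density one such that $R_n(x)\to0$ as $n\to\infty$ in $S_x$.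
\end{theorem}

So a counterexample can make $R_n(x)$ large only rarely at a given point, and the construction for Theorem~\ref{thm:counter} does so by a moving bump: for each degree $n$ it makes $R_n$ large on one small interval, and the intervals sweep the support again and again. Section~\ref{sec:split} produces a single bump by splitting an atom. Section~\ref{sec:cells} arranges the splittings so that the later ones do not destroy the earlier bumps. Sections~\ref{sec:counter} and~\ref{sec:generic} prove Theorems~\ref{thm:counter} and~\ref{thm:generic}. Section~\ref{sec:ac} proves Theorem~\ref{thm:true}(a) from Remling's theorem on right limits of Jacobi matrices \cite{remling}, and Section~\ref{sec:average} proves Theorem~\ref{thm:average}.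

\section{Splitting an atom}\label{sec:split}

By \eqref{eq:ratio}, $R_n(x)$ is close to $1$ exactly when $1/K_n(x)$ is much smaller than $1/K_{n-1}(x)$, that is, when one more degree suddenly separates $x$ from most of the mass that was attached to it. Two very close atoms of unequal mass produce this effect.

\begin{example}\label{ex:two}
Let $\nu=(1-\theta)\delta_0+\theta\delta_\varepsilon$ with $0<\theta<1$. If a probability measure has mean $a$ and variance $\sigma^2>0$, then $p_1(x)=(x-a)/\sigma$. Here $a=\theta\varepsilon$ and $\sigma^2=\theta(1-\theta)\varepsilon^2$, so $p_1^2(\varepsilon)=(1-\theta)/\theta$ and $p_1^2(0)=\theta/(1-\theta)$. Adding $p_0^2=1$ gives $K_1(\varepsilon)=1/\theta$ and $K_1(0)=1/(1-\theta)$, hence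
\[
R_1(\varepsilon)=1-\theta,\qquad R_1(0)=\theta .
\]
Constants attach the full mass $1$ to the point $\varepsilon$, and linear polynomials attach only the mass $\theta$.

Now add a distant atom: $\nu^\varepsilon=\frac{1-\theta}2\delta_0+\frac\theta2\delta_\varepsilon+\frac12\delta_1$. As $\varepsilon\downarrow0$ the mean tends to $\frac12$ and the variance to $\frac14$, so $K_1=1+p_1^2$ tends to $2$ at all three atoms: linear polynomials see two atoms of mass $\frac12$. A quadratic polynomial can vanish at two atoms and equal $1$ at the third, so \eqref{eq:extremal} and \eqref{eq:atom} give $K_2(\varepsilon)=2/\theta$, $K_2(0)=2/(1-\theta)$, $K_2(1)=2$. By \eqref{eq:ratio},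
\[
R_2(\varepsilon)\to1-\theta,\qquad R_2(0)\to\theta,\qquad R_2(1)\to0 .
\]
The limits at the close pair are the values of the two-atom case, at the degree equal to the number of atoms before the splitting.
\end{example}

The general case needs the two facts used in the example: the value of $K_n$ at the atoms of a measure with $n+1$ atoms, and continuity in the measure. Recall that $\mathcal P$ is compact and metrizable, that $\lambda\mapsto\lambda(F)$ is upper semicontinuous for closed $F\subset[0,1]$, and that $\lambda\mapsto\lambda(V)$ is lower semicontinuous for relatively open $V\subset[0,1]$. Let $\mathcal P_n$ be the set of $\lambda\in\mathcal P$ with at least $n+1$ points in the support.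

\begin{lemma}\label{lem:cont}
\begin{itemize}
\item[(i)] The set $\mathcal P_n$ is open in $\mathcal P$. The function $(\lambda,x)\mapsto K_n[\lambda](x)$ is continuous on $\mathcal P_n\times[0,1]$, and so is $(\lambda,x)\mapsto R_n[\lambda](x)$ for $n\ge1$.
\item[(ii)] If $\nu\in\mathcal P$ consists of exactly $n+1$ atoms and $t$ is one of them, then $K_n[\nu](t)=1/\nu(\{t\})$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $H(\lambda)=\big(\int x^{i+j}d\lambda\big)_{i,j=0}^n$; its entries are continuous in $\lambda$. Since $c^TH(\lambda)c=\int(\sum c_ix^i)^2d\lambda$, the matrix is positive semidefinite, and it is singular exactly when some nonzero polynomial of degree at most $n$ vanishes on $\operatorname{supp}\lambda$, that is, when the support has at most $n$ points. So $\mathcal P_n=\{\det H>0\}$ is open. For $\lambda\in\mathcal P_n$ let $v(x)=(1,x,\dots,x^n)^T$ and $(p_0,\dots,p_n)^T=Cv$. Orthonormality reads $CHC^T=I$, so $H^{-1}=C^TC$ and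
\[
K_n[\lambda](x)=|Cv(x)|^2=v(x)^TH(\lambda)^{-1}v(x),
\]
which is continuous in $(\lambda,x)$. The claim for $R_n$ follows from \eqref{eq:ratio}, $\mathcal P_n\subset\mathcal P_{n-1}$ and $K_n\ge1$.

(ii) The polynomial $P$ of degree $n$ that equals $1$ at $t$ and vanishes at the other $n$ atoms has $\int P^2d\nu=\nu(\{t\})$, so \eqref{eq:extremal} gives $K_n(t)\ge1/\nu(\{t\})$. The reverse inequality is \eqref{eq:atom}.
\end{proof}

\begin{lemma}[Splitting]\label{lem:split}
Let $\nu\in\mathcal P$ consist of exactly $N\ge1$ atoms, let $y<1$ be an atom of mass $m$, and let $0<\theta<1$. For small $\varepsilon>0$ put $\nu^\varepsilon=\nu-\theta m\,\delta_y+\theta m\,\delta_{y+\varepsilon}$. Then, as $\varepsilon\downarrow0$,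
\[
R_N[\nu^\varepsilon](y+\varepsilon)\to1-\theta,\qquad R_N[\nu^\varepsilon](y)\to\theta .
\]
\end{lemma}

\begin{proof}
For small $\varepsilon$ the measure $\nu^\varepsilon$ has $N+1$ atoms, and Lemma~\ref{lem:cont}(ii) gives
\[
K_N[\nu^\varepsilon](y+\varepsilon)=\frac1{\theta m},\qquad K_N[\nu^\varepsilon](y)=\frac1{(1-\theta)m}.
\]
In degree $N-1$ the splitting is invisible in the limit: $\nu^\varepsilon\to\nu$ weakly and $\nu\in\mathcal P_{N-1}$, so by Lemma~\ref{lem:cont} both $K_{N-1}[\nu^\varepsilon](y+\varepsilon)$ and $K_{N-1}[\nu^\varepsilon](y)$ tend to $K_{N-1}[\nu](y)=1/m$. Now apply \eqref{eq:ratio}.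
\end{proof}

We call the atom at $y+\varepsilon$ the \emph{new piece} and the atom at $y$ the \emph{kept piece}. Two difficulties remain. First, the lemma concerns a measure with $N+1$ atoms, and we must pass to an infinite support without changing $R_N$ much. Second, one splitting affects little mass. If $\nu$ has atoms $t_0,\dots,t_N$ of masses $w_0,\dots,w_N$, then Lemma~\ref{lem:cont}(ii) gives $\sum_iR_N(t_i)=\sum_iw_ip_N^2(t_i)=1$, so at most one atom has $R_N>\frac12$. Moreover, the value $1-\theta$ is close to $1$ only when the new piece carries a small fraction $\theta$ of the parent atom.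

\section{Cells and generations}\label{sec:cells}

To handle the first difficulty we surround each atom by a short interval and require that all later splittings move mass only inside these intervals.

\begin{definition}
A \emph{cell system} is a pair $(\nu,r)$, where $\nu=\sum_{i=1}^Nw_i\delta_{y_i}\in\mathcal P$ has $N$ distinct atoms and $r>0$ is such that the \emph{cells} $I_i=[y_i,y_i+r]$ are pairwise disjoint and contained in $[0,1)$. The number $w_i>0$ is the \emph{mass} of $I_i$. Let $\mathcal F(\nu,r)$ be the set of $\lambda\in\mathcal P$ with $\lambda(I_i)=w_i$ for all $i$. A cell system $(\nu',r')$ \emph{refines} $(\nu,r)$ if $\nu'\in\mathcal F(\nu,r)$ and each cell of $(\nu',r')$ lies in a cell of $(\nu,r)$.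
\end{definition}

Since the cells are disjoint and $\sum w_i=1$, a measure $\lambda\in\mathcal P$ lies in $\mathcal F(\nu,r)$ as soon as $\lambda(I_i)\ge w_i$ for all $i$. Every $\lambda\in\mathcal F(\nu,r)$ charges each of the $N$ cells, so it lies in $\mathcal P_{N-1}$. We use three further properties.
\begin{itemize}
\item[(F1)] $\mathcal F(\nu,r)$ contains $\nu$ and is closed, because $\lambda\mapsto\lambda(I_i)$ is upper semicontinuous.
\item[(F2)] If $(\nu',r')$ refines $(\nu,r)$, then $\mathcal F(\nu',r')\subset\mathcal F(\nu,r)$. Indeed, for $\lambda\in\mathcal F(\nu',r')$ the number $\lambda(I_i)$ is at least the total mass of the cells of $(\nu',r')$ inside $I_i$, which is $\nu'(I_i)=w_i$. It follows that refinement is transitive. Also $(\nu,r')$ refines $(\nu,r)$ when $r'\le r$.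
\item[(F3)] For every neighborhood $W$ of $\nu$ in $\mathcal P$ we have $\mathcal F(\nu,r)\subset W$ for all small $r$. Indeed, for $\lambda\in\mathcal F(\nu,r)$ and $f\in C[0,1]$,
\[
\Big|\int f\,d\lambda-\int f\,d\nu\Big|\le\sum_i\int_{I_i}|f-f(y_i)|\,d\lambda\le\sup_{|s-t|\le r}|f(s)-f(t)|,
\]
and $W$ contains a set defined by finitely many conditions $|\int f\,d\lambda-\int f\,d\nu|<\eta$.
\end{itemize}

\begin{lemma}[One step]\label{lem:step}
Let $(\nu,r)$ be a cell system with $N$ atoms, $y$ an atom of mass $m$, $0<\theta<1$ and $\tau>0$. There are $\varepsilon>0$ and $r'>0$ such that, with $\nu'=\nu-\theta m\,\delta_y+\theta m\,\delta_{y+\varepsilon}$, the pair $(\nu',r')$ is a cell system with $N+1$ atoms that refines $(\nu,r)$, the cells of $y$ and $y+\varepsilon$ lie in $[y,y+r]$, and every $\lambda\in\mathcal F(\nu',r')$ satisfies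
\[
|R_N[\lambda]-(1-\theta)|<\tau\ \text{ on }[y+\varepsilon,y+\varepsilon+r'],\qquad |R_N[\lambda]-\theta|<\tau\ \text{ on }[y,y+r'].
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:split} choose $\varepsilon<r/2$ such that $R_N[\nu'](y+\varepsilon)$ and $R_N[\nu'](y)$ are within $\tau/2$ of $1-\theta$ and $\theta$. By Lemma~\ref{lem:cont}(i) there are a neighborhood $W\subset\mathcal P_N$ of $\nu'$ and $\eta>0$ such that $|R_N[\lambda](x)-R_N[\nu'](t)|<\tau/2$ whenever $\lambda\in W$, $t\in\{y,y+\varepsilon\}$ and $|x-t|\le\eta$. Take $r'<\min(\varepsilon,\eta)$. The cells of $y$ and $y+\varepsilon$ are disjoint because $r'<\varepsilon$, and they lie in $[y,y+r]$ because $\varepsilon+r'<r$. Every other cell $[y_i,y_i+r']$ lies in $[y_i,y_i+r]$. So $(\nu',r')$ is a cell system that refines $(\nu,r)$. By (F3) we can decrease $r'$ until $\mathcal F(\nu',r')\subset W$.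
\end{proof}

The order of the choices matters: $r'$ is chosen after $\varepsilon$, since the modulus of continuity of $R_N$ at $\nu'$ depends on $\varepsilon$ in a way that we do not need to control.

For the second difficulty we peel small pieces off the same atom many times. Think of an atom as holding $k$ equal shares and remove one share at a time. When $\ell$ shares are left, the next piece is the fraction $\theta=1/\ell$ of the atom and receives a value close to $1-1/\ell$. Most shares leave while $\ell$ is still large (Figure~\ref{fig:gen}).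

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.95cm]
\foreach \y in {0,-1,-2,-3} \draw[gray] (0,\y) -- (6.5,\y);
\foreach \x/\y/\m in {0/0/4,0/-1/3,0/-2/2,5.6/-2/1,0/-3/1,2.4/-3/1,5.6/-3/1}
  {\fill (\x,\y) circle (2pt); \node[above] at (\x,\y) {\small\m};}
\foreach \x/\y in {5.6/-1,2.4/-2,0.9/-3}
  {\draw[fill=white] (\x,\y) circle (2.4pt); \node[above] at (\x,\y) {\small 1};}
\node[right] at (6.7,-1) {\small $\theta=\frac14$, value $\frac34$, rank $4$};
\node[right] at (6.7,-2) {\small $\theta=\frac13$, value $\frac23$, rank $3$};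
\node[right] at (6.7,-3) {\small $\theta=\frac12$, value $\frac12$, rank $2$};
\end{tikzpicture}
\caption{An atom with $k=4$ shares is cut into four equal atoms in three steps, one per row, not to scale: each displacement is far smaller than the one before. The numbers above the atoms count shares. The open circle is the new piece; it is the fraction $\theta$ of the atom that is split, and $R_n$ is close to the stated value $1-\theta$ near it, where $n$ is the total number of atoms before the step. The share that stays at the left end has rank $1$.}\label{fig:gen}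
\end{figure}

\begin{lemma}[One generation]\label{lem:gen}
Let $(\nu,r)$ be a cell system with $N$ atoms, let $k\ge2$ be an integer, and let $\tau,r_*>0$. There is a cell system $(\nu',r')$ with $Nk$ atoms and $r'\le r_*$ that refines $(\nu,r)$ and has the following properties.
\begin{itemize}
\item[(i)] Each cell of $(\nu,r)$, of mass $m$ say, contains exactly $k$ cells of $(\nu',r')$. Each of them has mass $m/k$, and they are labeled by \emph{ranks} $\ell=1,\dots,k$.
\item[(ii)] To each cell $I$ of $(\nu',r')$ there is assigned an integer $n(I)\in[N,Nk-1]$ such that for all $\lambda\in\mathcal F(\nu',r')$ and $x\in I$,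
\[
R_{n(I)}[\lambda](x)>\begin{cases}1-\frac1\ell-\tau&\text{if $I$ has rank }\ell\ge2,\\[2pt] \frac12-\tau&\text{if $I$ has rank }1.\end{cases}
\]
\item[(iii)] The map $I\mapsto n(I)$ is a bijection from the cells of rank at least $2$ onto $\{N,\dots,Nk-1\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Treat the atoms of $\nu$ one after another. For an atom $y$ of mass $m$, apply Lemma~\ref{lem:step} to the atom at $y$ successively with $\theta=1/\ell$ for $\ell=k,k-1,\dots,2$, each time to the cell system produced by the previous step and with the given $\tau$. Before the step with $\theta=1/\ell$ the atom at $y$ has mass $\ell m/k$. The new piece has mass $m/k$, is given rank $\ell$, and is not split again; the kept piece has mass $(\ell-1)m/k$. After the step with $\ell=2$ the atom at $y$ has mass $m/k$ and is given rank $1$. There are $N(k-1)$ steps, and the numbers of atoms before them are $N,N+1,\dots,Nk-1$. Let $(\nu',r')$ be the last cell system, with $r'$ decreased to be at most $r_*$. By (F2) it refines $(\nu,r)$ and every intermediate system, and (i) holds.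

For a cell $I$ of rank $\ell\ge2$ let $n(I)$ be the number of atoms before the step that created its atom; this gives (iii). For the cell of rank $1$ at $y$ let $n(I)$ be the number of atoms before the last step at $y$, the one with $\theta=\frac12$. Let $(\tilde\nu,\tilde r)$ be the system right after the step in question. The left endpoint of $I$ is an atom of $\tilde\nu$, namely the new piece if $\ell\ge2$ and the kept piece if $\ell=1$, so $I$ lies in the cell of that atom in $(\tilde\nu,\tilde r)$. Since $\mathcal F(\nu',r')\subset\mathcal F(\tilde\nu,\tilde r)$, Lemma~\ref{lem:step} gives (ii).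
\end{proof}

\section{The counterexample}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $k_g=4^g$, $Q_0=1$ and $Q_g=k_1\cdots k_g$. Start from the cell system $(\nu_0,r_0)=(\delta_0,\frac12)$. For $g\ge1$ let $(\nu_g,r_g)$ be obtained from $(\nu_{g-1},r_{g-1})$ by Lemma~\ref{lem:gen} with $k=k_g$, $\tau=1/g$ and $r_*=2^{-Q_g}$. By induction $(\nu_g,r_g)$ has $Q_g$ cells, each of mass $1/Q_g$; we call them the cells of generation $g$. By (F1) and (F2) the sets $\mathcal F(\nu_g,r_g)$ are nonempty, closed and decreasing in the compact space $\mathcal P$. Let $\mu$ be a measure in their intersection.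

\emph{Type of the measure.} The union of the cells of generation $g$ is closed and has $\mu$-measure $1$, so it contains $\operatorname{supp}\mu$. A point of the support lies in a cell of mass $1/Q_g$ for every $g$, so $\mu$ has no atoms and its support is infinite. The support is covered by $Q_g$ intervals of length at most $2^{-Q_g}$, and $Q_g2^{-sQ_g}\to0$ for every $s>0$. Hence its $s$-dimensional Hausdorff measure vanishes for every $s>0$, which means that its Hausdorff dimension is $0$. The case $s=1$ shows that it is Lebesgue null, so $\mu$ is purely singular continuous.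

\emph{Part (a).} Let $x\in\operatorname{supp}\mu$, let $I_g(x)$ be the cell of generation $g$ that contains $x$, let $\ell_g(x)$ be its rank, and put $n_g=n(I_g(x))\ge Q_{g-1}$. Lemma~\ref{lem:gen}(ii) applies to $\lambda=\mu$. Since $1-1/\ell\ge\frac12$ for $\ell\ge2$, it gives $R_{n_g}[\mu](x)>\frac12-\frac1g$ for every rank. As $n_g\to\infty$, (a) follows.

\emph{Part (b).} For each $\ell\le k_g$ there are $Q_{g-1}$ cells of generation $g$ with rank $\ell$, of total mass $Q_{g-1}/Q_g=4^{-g}$. Therefore $\mu\{\ell_g\le2^g\}=2^g4^{-g}=2^{-g}$, which is summable. By the Borel--Cantelli lemma, for $\mu$-almost every $x$ we have $\ell_g(x)>2^g$ for all large $g$, and then $R_{n_g}[\mu](x)>1-2^{-g}-\frac1g$. So $\limsup_nR_n[\mu](x)\ge1$, and $R_n\le1$.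
\end{proof}

The growth of $k_g$ is used only in (b); with $k_g=2$ for all $g$ the same argument still gives (a). The constant $\frac12$ in (a) comes from the cells of rank $1$ and $2$, for which Lemma~\ref{lem:gen} gives nothing better.

\section{Failure is generic}\label{sec:generic}

One generation can be started from any finitely supported measure and moves it as little as we like, and the resulting inequalities involve finitely many degrees, so they persist under small perturbations. This is the setting of the Baire category theorem: in a compact metrizable space a countable intersection of dense open sets is dense.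

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
For integers $M\ge q\ge2$ let $\Phi_{q,M}(\lambda,x)=\max_{q\le n\le M}R_n[\lambda](x)$, which is continuous on $\mathcal P_M\times[0,1]$ by Lemma~\ref{lem:cont}(i). Let $U_q$ be the set of $\mu\in\mathcal P$ such that for some $M\ge q$,
\begin{equation}\label{eq:Uq}
\mu\in\mathcal P_M\qquad\text{and}\qquad\mu\big\{x:\Phi_{q,M}(\mu,x)>1-\tfrac1q\big\}>1-\tfrac1q .
\end{equation}

\emph{$U_q$ is open.} Let $\mu$ satisfy \eqref{eq:Uq} and write $\Phi=\Phi_{q,M}$. The relatively open sets $V_\eta=\{x:\Phi(\mu,x)>1-\frac1q+\eta\}$ increase, as $\eta\downarrow0$, to the set in \eqref{eq:Uq}. Fix $\eta>0$ with $\mu(V_\eta)>1-\frac1q$. For $\lambda$ near $\mu$ we have $\lambda\in\mathcal P_M$, and $\lambda(V_\eta)>1-\frac1q$ by lower semicontinuity. Also $\sup_x|\Phi(\lambda,x)-\Phi(\mu,x)|<\eta$ for $\lambda$ near $\mu$: otherwise there are $\lambda_j\to\mu$ and $x_j\to x$ with $|\Phi(\lambda_j,x_j)-\Phi(\mu,x_j)|\ge\eta$, although both terms tend to $\Phi(\mu,x)$. For such $\lambda$ we have $\Phi(\lambda,\cdot)>1-\frac1q$ on $V_\eta$, so $\lambda$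 satisfies \eqref{eq:Uq}.

\emph{$U_q$ is dense.} Let $W\subset\mathcal P$ be open and nonempty. It contains a measure $\nu$ with finitely many atoms, $N\ge q$ in number, all in $[0,1)$. To see this, take $\lambda\in W$, cut $[0,1]$ into $L$ intervals of length $1/L$, move the mass of each to its left endpoint, and take the convex combination with weight $1/L$ on a fixed measure with $q$ atoms in $[0,1)$; the resulting measures tend to $\lambda$ as $L\to\infty$. By (F3) choose $r$ such that $(\nu,r)$ is a cell system with $\mathcal F(\nu,r)\subset W$. Apply Lemma~\ref{lem:gen} with $k=2q^2$, $\tau=\frac1{2q}$ and $r_*=r$, and put $M=Nk-1$. Then $\nu'\in\mathcal F(\nu,r)\subset W$ and $\nu'\in\mathcal P_M$. At the atom of a cell $I$ of rank $\ell\ge2q$ we have $R_{n(I)}[\nu']>1-\frac1{2q}-\frac1{2q}=1-\frac1q$ with $q\le n(I)\le M$. These atoms have total mass $1-\frac{2q-1}{2q^2}>1-\frac1q$. So $\nu'\in U_q\cap W$.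

\emph{Conclusion.} The set $\bigcap_qU_q$ is a dense $G_\delta$. Let $\mu$ belong to it. Then $\mu\in\mathcal P_M$ for arbitrarily large $M$, so its support is infinite. Let $A_q=\{x:\sup_{n\ge q}R_n[\mu](x)>1-\frac1q\}$; then $\mu(A_q)>1-\frac1q$, and
\begin{equation}\label{eq:fatou}
\mu\Big(\limsup_qA_q\Big)=\lim_{p\to\infty}\mu\Big(\bigcup_{q\ge p}A_q\Big)\ge\limsup_q\mu(A_q)=1 .
\end{equation}
If $x\in A_q$ for infinitely many $q$, then $\limsup_nR_n[\mu](x)=1$.
\end{proof}

\section{The absolutely continuous part}\label{sec:ac}

We prove Theorem~\ref{thm:true}(a). If $|\Sigma|=0$, then \eqref{eq:thick} never holds, $\Sigma$ has upper density $0$ everywhere and $\mu_{ac}=0$, so we assume $|\Sigma|>0$. We normalize $\mu$ to a probability measure, which changes neither $R_n$ nor $\Sigma$.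

The argument is by contraposition. If \eqref{eq:nevai} fails at $x_0$, then along a subsequence the last term $p_n^2(x_0)$ is comparable to the whole sum $K_n(x_0)$. Viewing the recurrence relation from the index $n$ and letting $n\to\infty$, we obtain a two-sided recurrence with a solution that is square summable to the left. This is an eigenvalue at $x_0$ of a half-line operator, and it forces an associated analytic function to grow like $1/y$ at $x_0+iy$. Remling's theorem allows us to make that function purely imaginary on $\Sigma$, and this is compatible with such growth only when $\Sigma$ is thin at $x_0$.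

\subsection{Jacobi matrices and right limits}

The orthonormal polynomials satisfy
\begin{equation}\label{eq:rec}
xp_{n-1}=a_np_n+b_np_{n-1}+a_{n-1}p_{n-2}\qquad(n\ge1),
\end{equation}
with the last term omitted for $n=1$, where $a_n=\int xp_{n-1}p_n\,d\mu=\gamma_{n-1}/\gamma_n>0$ and $b_n=\int xp_{n-1}^2\,d\mu$. By the Cauchy--Schwarz inequality $a_n$ and $|b_n|$ are at most $\max_{\operatorname{supp}\mu}|x|$. The Jacobi matrix of $\mu$ is the bounded self-adjoint operator $(Ju)_n=a_nu_{n+1}+b_nu_n+a_{n-1}u_{n-1}$ on $\ell^2(\{1,2,\dots\})$. Polynomials are dense in $L^2(\mu)$ because the support is compact, so $\delta_n\mapsto p_{n-1}$ extends to a unitary map onto $L^2(\mu)$, and by \eqref{eq:rec} it carries $J$ to multiplication by $x$.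

Recall that the spectral measure of a bounded self-adjoint operator $A$ and a vector $\phi$ is the positive measure $\rho$ of mass $\|\phi\|^2$ with $\langle\phi,(A-z)^{-1}\phi\rangle=\int d\rho(t)/(t-z)$ for $z\notin\mathbb R$, and that $\rho(\{x\})=\|E_x\phi\|^2$, where $E_x$ is the orthogonal projection onto $\ker(A-x)$. The spectral measure of $(J,\delta_1)$ is $\mu$. The absolutely continuous subspace of $A$ consists of the vectors with absolutely continuous spectral measure. The Kato--Rosenblum theorem states that if $A-B$ is trace class, then the restrictions of $A$ and $B$ to their absolutely continuous subspaces are unitarily equivalent.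

\begin{lemma}\label{lem:inf}
If $|\Sigma|>0$, then $\inf_na_n>0$.
\end{lemma}

\begin{proof}
Otherwise, since each $a_n$ is positive, there are $n_1<n_2<\cdots$ with $\sum_la_{n_l}<\infty$. Let $B$ be obtained from $J$ by replacing each $a_{n_l}$ by $0$. Then $J-B$ is a sum of rank two operators with eigenvalues $\pm a_{n_l}$, so it is trace class. The operator $B$ is a direct sum of finite matrices and has an orthonormal basis of eigenvectors. All its spectral measures are pure point, so its absolutely continuous subspace is $\{0\}$, and by the Kato--Rosenblum theorem so is that of $J$. But if $E$ is a Borel set that carries $\mu_{ac}$ and is null for $\mu_{sc}+\mu_{pp}$, then $\mathbf 1_E\in L^2(\mu)$ has spectral measure $\mu_{ac}\ne0$.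
\end{proof}

A \emph{right limit} of $J$ is an operator
\[
(Lf)_j=\alpha_jf_{j+1}+\beta_jf_j+\alpha_{j-1}f_{j-1}\qquad(j\in\mathbb Z)
\]
with $\alpha_j=\lim_ka_{N_k+j}$ and $\beta_j=\lim_kb_{N_k+j}$ for all $j\in\mathbb Z$, for some sequence $N_k\to\infty$ along which all these limits exist. Its coefficients are bounded, and $\inf_j\alpha_j>0$ by Lemma~\ref{lem:inf}. In particular a solution of $Lf=zf$ is determined by two consecutive values and can be continued in both directions. This is where Lemma~\ref{lem:inf} is needed: if $\alpha_0$ were $0$, the two halves of $L$ would be uncoupled, and the number $s$ and the functions $m_\pm$ below would not be defined.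

\begin{lemma}\label{lem:onesided}
Suppose that \eqref{eq:nevai} fails at $x_0$. Then there are a right limit $L$ and a real solution $v$ of $Lv=x_0v$ on $\mathbb Z$ with $v_0=1$ and $\sum_{j\le0}v_j^2<\infty$.
\end{lemma}

\begin{proof}
Let $u_n=p_{n-1}(x_0)$, so that $R_{N-1}(x_0)=u_N^2/\sum_{n=1}^Nu_n^2$. There are $c>0$ and $N_k\to\infty$ with $u_{N_k}^2\ge c\sum_{n=1}^{N_k}u_n^2>0$. For each $j\le0$ the quotients $u_{N_k+j}/u_{N_k}$, defined for large $k$, are bounded by $c^{-1/2}$, and the coefficients $a_n,b_n$ are bounded. By a diagonal argument we pass to a subsequence along which the shifted coefficients converge to those of a right limit $L$ and $u_{N_k+j}/u_{N_k}\to v_j$ for all $j\le0$. Then $v_0=1$, and $\sum_{j\le0}v_j^2\le1/c$ because each finite partial sum is at most $1/c$. For $j\le-1$, relation \eqref{eq:rec} at $n=N_k+j$ reads $a_nu_{n+1}+b_nu_n+a_{n-1}u_{n-1}=x_0u_n$ and involves only indices up to $N_k$. Dividing by $u_{N_k}$ and letting $k\to\infty$ gives $(Lv)_j=x_0v_j$. Define $v_1,v_2,\dots$ successively by the equations at $j=0,1,\dots$.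
\end{proof}

\subsection{Weyl functions and Remling's theorem}

A \emph{Herglotz function} is an analytic function $F$ on $\mathbb C^+=\{\operatorname{Im}z>0\}$ with $\operatorname{Im}F>0$. For Lebesgue almost every $t\in\mathbb R$ the boundary value $F(t)=\lim_{y\downarrow0}F(t+iy)$ exists and is finite and nonzero. If $F$ is Herglotz and $s\in\mathbb R$, then $F+s$ and $-1/F$ are Herglotz, and so is $\int d\rho(t)/(t-z)$ for a finite positive measure $\rho\neq0$.

Let $L$ be a right limit. Let $L_+$ be its restriction to $\ell^2(\{1,2,\dots\})$, and for $s\in\mathbb R$ let $L_-^s$ be its restriction to $\ell^2(\{\dots,-1,0\})$ with $\beta_0$ replaced by $\beta_0+\alpha_0^2s$. These operators are bounded and self-adjoint. The parameter $s$ is a boundary condition: a solution of $Lf=zf$ satisfies the equation of $L_-^s$ at $j=0$ exactly when $f_1=\alpha_0sf_0$.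

\begin{lemma}\label{lem:weyl}
For $z\in\mathbb C^+$ there are nonzero solutions $f_\pm(\cdot,z)$ of $Lf=zf$ that are square summable at $\pm\infty$. They are unique up to a factor, and $f_\pm(0,z)\ne0$. The functions
\[
m_\pm(z)=\mp\frac{f_\pm(1,z)}{\alpha_0f_\pm(0,z)}
\]
are Herglotz, and for every $s\in\mathbb R$,
\begin{equation}\label{eq:weyl}
m_+(z)=\langle\delta_1,(L_+-z)^{-1}\delta_1\rangle,\qquad-\frac1{m_-(z)-s}=\alpha_0^2\langle\delta_0,(L_-^s-z)^{-1}\delta_0\rangle .
\end{equation}
\end{lemma}

\begin{proof}
For two solutions $f,g$ the Wronskian $\alpha_j(f_{j+1}g_j-f_jg_{j+1})$ does not depend on $j$, as one sees by multiplying the equation for $f$ at $j$ by $g_j$, the equation for $g$ by $f_j$, and subtracting. If both are square summable at the same end, the Wronskian tends to $0$ there because $\alpha_j$ is bounded. So it vanishes, and $f,g$ are proportional.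

Let $h=(L_+-z)^{-1}\delta_1$. It satisfies $(Lh)_j=zh_j$ for $j\ge2$ and $\alpha_1h_2+(\beta_1-z)h_1=1$. Continue $h$ to a solution on $\mathbb Z$. The equation at $j=1$ gives $\alpha_0h_0=-1$. So $f_+=h$ exists, $f_+(0)\ne0$, and $m_+=-h_1/(\alpha_0h_0)=h_1$, which is the first identity and shows that $m_+$ is Herglotz.

Let $g=(L_-^s-z)^{-1}\delta_0$. It satisfies $(Lg)_j=zg_j$ for $j\le-1$ and $\alpha_{-1}g_{-1}+(\beta_0+\alpha_0^2s-z)g_0=1$, and $g_0=\langle\delta_0,(L^s_--z)^{-1}\delta_0\rangle$ is Herglotz in $z$, hence nonzero. Continue $g$ to a solution on $\mathbb Z$; this is $f_-$. The equation at $j=0$ is $\alpha_0g_1+\alpha_{-1}g_{-1}+(\beta_0-z)g_0=0$. Subtracting, $\alpha_0^2sg_0-\alpha_0g_1=1$. Since $g_1=\alpha_0m_-g_0$, this is $\alpha_0^2g_0(s-m_-)=1$, the second identity. Finally $m_-=s-1/(\alpha_0^2g_0)$ is Herglotz.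
\end{proof}

The operator $L$ is \emph{reflectionless} on a Borel set $\Sigma$ if $m_+(t)=-\overline{m_-(t)}$ for almost every $t\in\Sigma$. For example, let $\alpha_j=1$, $\beta_j=0$ and $z=w+w^{-1}$ with $|w|<1$. Then $f_\pm(j)=w^{\pm j}$, $m_+=-w$, $m_-=w^{-1}$, and $|w|\to1$ as $z\to t\in[-2,2]$, so $L$ is reflectionless on $[-2,2]$.

\begin{theorem}[Remling {\cite[Theorem 1.4]{remling}}]\label{thm:remling}
Let $J$ be a half-line Jacobi matrix with bounded coefficients and $\inf_na_n>0$, let $\mu$ be the spectral measure of $(J,\delta_1)$, and let $\Sigma=\{t:\mu'(t)>0\}$. Then every right limit of $J$ is reflectionless on $\Sigma$.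
\end{theorem}

\subsection{Growth of a Herglotz function and its boundary argument}

The model of maximal growth is $H(z)=-1/(z-x_0)$, for which $|H(x_0+iy)|=1/y$ and the boundary argument is $\pi$ to the right of $x_0$ and $0$ to the left. The next lemma says that growth of order $1/y$ forces the argument to be close to this pattern in a logarithmic sense.

\begin{lemma}\label{lem:herglotz}
Let $H$ be a Herglotz function, $x_0\in\mathbb R$ and $C>0$, and suppose that $y|H(x_0+iy)|\ge C$ for $0<y<1$. If $H(t)$ is purely imaginary for almost every $t$ in a Borel set $\Sigma$, then $\int_{\Sigma\cap(x_0-1,x_0+1)}|t-x_0|^{-1}dt<\infty$.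
\end{lemma}

\begin{proof}
The function $\log H$ is analytic on $\mathbb C^+$ with imaginary part $\arg H\in(0,\pi)$. Let $\xi(t)=\frac1\pi\lim_{y\downarrow0}\arg H(t+iy)\in[0,1]$, which exists for almost every $t$. We use the exponential representation of Aronszajn and Donoghue: for some $\kappa\in\mathbb R$,
\begin{equation}\label{eq:exp}
\log H(z)=\kappa+\int_{\mathbb R}\Big(\frac1{t-z}-\frac t{1+t^2}\Big)\xi(t)\,dt .
\end{equation}
It holds because the bounded harmonic function $\arg H$ is the Poisson integral of its boundary values $\pi\xi$, that is, $\arg H(x+iy)=\int y\,\xi(t)\,dt/((t-x)^2+y^2)$. This is the imaginary part of the integral in \eqref{eq:exp}, and two analytic functions on $\mathbb C^+$ with the same imaginary part differ by a real constant. On $\Sigma$ the boundary value $H(t)$ is almost everywhere nonzero and purely imaginary with $\operatorname{Im}H(t)\ge0$, so $\xi=\frac12$ almost everywhere on $\Sigma$.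

Take real parts in \eqref{eq:exp} at $z=x_0+iy$, $0<y<1$, and write $t=x_0+\sigma$. The kernel becomes $\sigma/(\sigma^2+y^2)-t/(1+t^2)$. For $|\sigma|\ge1$,
\[
\frac\sigma{\sigma^2+y^2}-\frac t{1+t^2}=-\frac{y^2}{\sigma(\sigma^2+y^2)}+\frac{1+tx_0}{\sigma(1+t^2)} .
\]
The first term is at most $|\sigma|^{-3}$ in absolute value. The second is $O(\sigma^{-2})$, because $|\sigma|\,|1+tx_0|/(1+t^2)\le(|t|+|x_0|)(1+|t||x_0|)/(1+t^2)$ is bounded in $t$. For $|\sigma|<1$ we have $|t|/(1+t^2)\le\frac12$. Since $0\le\xi\le1$, there is a constant $A$ independent of $y$ with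
\[
\log|H(x_0+iy)|\le A+\int_{-1}^1\frac{\sigma}{\sigma^2+y^2}\,\xi(x_0+\sigma)\,d\sigma .
\]
Let $\eta\ge0$ measure the deviation of $\xi$ from the model: $\eta(\sigma)=1-\xi(x_0+\sigma)$ for $\sigma>0$ and $\eta(\sigma)=\xi(x_0+\sigma)$ for $\sigma<0$. The last integral equals
\[
\int_0^1\frac{\sigma\,d\sigma}{\sigma^2+y^2}-\int_{-1}^1\frac{|\sigma|\,\eta(\sigma)}{\sigma^2+y^2}\,d\sigma,\qquad\text{and}\qquad\int_0^1\frac{\sigma\,d\sigma}{\sigma^2+y^2}=\frac12\log\frac{1+y^2}{y^2}\le\log\frac1y+\frac12\log2 .
\]
By hypothesis $\log|H(x_0+iy)|\ge\log C+\log\frac1y$. The terms $\log\frac1y$ cancel, and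
\[
\int_{-1}^1\frac{|\sigma|\,\eta(\sigma)}{\sigma^2+y^2}\,d\sigma\le A+\frac12\log2-\log C\qquad(0<y<1).
\]
As $y\downarrow0$ the integrand increases to $\eta(\sigma)/|\sigma|$, so $\int_{-1}^1\eta(\sigma)|\sigma|^{-1}d\sigma<\infty$ by monotone convergence. Since $\eta(\sigma)=\frac12$ for almost every $\sigma$ with $x_0+\sigma\in\Sigma$, the lemma follows.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:true}(a)}

Suppose that \eqref{eq:nevai} fails at $x_0$. Take $L$ and $v$ from Lemma~\ref{lem:onesided} and choose the boundary condition that $v$ satisfies, $s=v_1/\alpha_0$. Let $\tilde v=(v_j)_{j\le0}\in\ell^2$. Since $v_0=1$,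
\[
(L_-^s\tilde v)_0=\alpha_{-1}v_{-1}+(\beta_0+\alpha_0v_1)v_0=(Lv)_0=x_0v_0,
\]
and the equations at $j\le-1$ are those of $L$. So $\tilde v$ is an eigenvector of $L_-^s$ with eigenvalue $x_0$, and the spectral measure $\rho$ of $(L_-^s,\delta_0)$ satisfies $\rho(\{x_0\})\ge\langle\tilde v,\delta_0\rangle^2/\|\tilde v\|^2=1/\|\tilde v\|^2>0$. By \eqref{eq:weyl}, the Herglotz function $G_-=-1/(m_--s)$ satisfies
\begin{equation}\label{eq:pole}
y\operatorname{Im}G_-(x_0+iy)=\alpha_0^2\int\frac{y^2\,d\rho(t)}{(t-x_0)^2+y^2}\ge C:=\alpha_0^2\rho(\{x_0\})>0\qquad(y>0).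
\end{equation}

The function $G_-$ has the required growth, but we have no control of its boundary argument on $\Sigma$. We therefore add a Herglotz function that cancels its real part there. Let $G_+=-1/(m_++s)$, which is Herglotz by Lemma~\ref{lem:weyl}. By Lemma~\ref{lem:inf}, Theorem~\ref{thm:remling} applies. For almost every $t\in\Sigma$ the boundary values of $m_+ +s$ and $m_--s$ are finite and nonzero, and
\[
G_+(t)=-\frac1{-\overline{m_-(t)}+s}=\frac1{\,\overline{m_-(t)-s}\,}=-\overline{G_-(t)} .
\]
So $H=G_++G_-$ is a Herglotz function with $H(t)=2i\operatorname{Im}G_-(t)$ purely imaginary for almost every $t\in\Sigma$. Since $|H|\ge\operatorname{Im}H\ge\operatorname{Im}G_-$, \eqref{eq:pole} gives $y|H(x_0+iy)|\ge C$. By Lemma~\ref{lem:herglotz}, the integral in \eqref{eq:thick} is finite at $x_0$. This proves the main assertion of (a).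

Now let $\Sigma$ have positive upper density at $x$. There are $\delta\in(0,1]$ and $1\ge\varepsilon_k\downarrow0$ with $|\Sigma\cap(x-\varepsilon_k,x+\varepsilon_k)|\ge2\delta\varepsilon_k$, and after passing to a subsequence $\varepsilon_{k+1}<\delta\varepsilon_k/2$. The sets $D_k=\{t:\delta\varepsilon_k/2<|t-x|<\varepsilon_k\}$ are then disjoint. The set $D_k$ omits a part of measure $\delta\varepsilon_k$ from $(x-\varepsilon_k,x+\varepsilon_k)$, so $|\Sigma\cap D_k|\ge\delta\varepsilon_k$, and $|t-x|^{-1}>\varepsilon_k^{-1}$ on $D_k$. Each $D_k$ contributes at least $\delta$ to the integral in \eqref{eq:thick}, which is therefore infinite. By Lebesgue's density theorem $\Sigma$ has density $1$ at almost every point of $\Sigma$. Since $\mu_{ac}$ is carried by $\Sigma$ and vanishes on Lebesgue null sets, \eqref{eq:nevai} holds $\mu_{ac}$-almost everywhere. \qed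

\section{Large values are rare}\label{sec:average}

By \eqref{eq:ratio} the product of the factors $1/(1-R_n)$ telescopes to $K_M/K_0$, so an upper bound on the growth of $K_M(x)$ bounds the sum of the $R_n(x)$. The identity $\int K_M\,d\mu=M+1$ gives such a bound almost everywhere, first along powers of $2$.

\begin{proof}[Proof of Theorem~\ref{thm:average}]
By monotone convergence,
\[
\int\sum_{j\ge1}\frac{K_{2^j}}{2^jj^{1+\delta}}\,d\mu=\sum_{j\ge1}\frac{2^j+1}{2^jj^{1+\delta}}<\infty .
\]
So for $\mu$-almost every $x$ the series converges, and $K_{2^j}(x)\le B_x2^jj^{1+\delta}$ for all $j\ge1$, with $B_x<\infty$. For $M\ge3$ choose $j$ with $2^{j-1}<M\le2^j$. Since $K_n$ increases with $n$, we get $K_M(x)\le2B_xM(1+\log_2M)^{1+\delta}$, and hence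
\[
\log\frac{K_M(x)}{K_0}\le\log M+(1+\delta)\log\log M+O_x(1).
\]
For $n\ge1$ we have $R_n<1$, and $u\le\log\frac1{1-u}$ for $u\in[0,1)$. Therefore
\[
\sum_{n=1}^MR_n(x)\le\sum_{n=1}^M\log\frac1{1-R_n(x)}=\log\frac{K_M(x)}{K_0},
\]
which gives the first claim. The terms of the middle sum are nonnegative, and each $n$ with $R_n(x)\ge c$ contributes at least $\log\frac1{1-c}$, so the number of such $n\le M$ is $O_{x,c}(\log M)$. Finally let $S_x=\{n:R_n(x)<n^{-1/2}\}$. An integer $n\le M$ outside $S_x$ has $R_n(x)\ge M^{-1/2}$, so there are at most $M^{1/2}\sum_{n\le M}R_n(x)=O_x(M^{1/2}\log M)$ of them. Thus $\#(S_x\cap[1,M])/M\to1$, and $R_n(x)\to0$ along $S_x$.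
\end{proof}

\begin{remark}
The set $S_x$ cannot be chosen independently of $x$. Let $\mu$ be the measure of Section~\ref{sec:counter}, let $S\subset\mathbb N$ have density one, and let $B_g$ be the union of the cells $I$ of generation $g$ with rank at least $2$ and $n(I)\in S$. By Lemma~\ref{lem:gen}(iii),
\[
\mu(B_g)=\frac{\#(S\cap[Q_{g-1},Q_g-1])}{Q_g}\ge\frac{\#(S\cap[1,Q_g])-Q_{g-1}}{Q_g}\to1 .
\]
As in \eqref{eq:fatou}, $\mu$-almost every $x$ lies in infinitely many $B_g$, and a point $x\in B_g$ has $R_n(x)>\frac12-\frac1g$ for some $n\in S$ with $n\ge Q_{g-1}$. So the upper limit of $R_n(x)$ along $S$ is at least $\frac12$ for $\mu$-almost every $x$.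
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On Christoffel functions and related quantities for compactly supported measures},
\texttt{http://people.math.gatech.edu/\allowbreak\textasciitilde lubinsky/\allowbreak Research\%20papers/\allowbreak TexasProceedings2010Vn2.pdf}.

\bibitem{remling}
C.~Remling, \emph{The absolutely continuous spectrum of Jacobi matrices}, Ann. of Math. \textbf{174} (2011).

\end{thebibliography}
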